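# Skorohod representations and the bounded Lipschitz metric: coupling the labels of separated pieces

## 1. Separated systems and label maps

Let $(S,d)$ be a metric space, $\mathcal B$ its Borel $\sigma$-field, and $\mu_0$ a probability on $\mathcal B$. No separability is assumed. The whole talk turns on cutting $S$, up to small $\mu_0$-mass, into small pieces that keep a fixed distance from each other. There may be uncountably many pieces.

**Definition (separated system).** Let $0<r\le\varepsilon\le 1$. An $(\varepsilon,r)$-system for $\mu_0$ is a family $(F_z)_{z\in Z}$ of nonempty closed subsets of $S$ such that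

- $\operatorname{diam}F_z\le\varepsilon$ for every $z$;
- $d(x,y)\ge r$ whenever $x\in F_z$, $y\in F_w$, $z\neq w$;
- $\mu_0(H)\ge 1-\varepsilon$, where $H=\bigcup_{z\in Z}F_z$.

For $J\subset Z$ write $H_J=\bigcup_{z\in J}F_z$. This set is closed for every $J\subset Z$, however large: a convergent sequence in $H_J$ is Cauchy, so eventually its terms are at mutual distance less than $r$. They then lie in one $F_z$, which is closed and contains the limit. In particular $H$ is closed, so $\mu_0(H)$ makes sense.

**Example 1 (the interval).** Let $S=[0,1]$ with Lebesgue measure, $N=\lceil 1/\varepsilon\rceil$, $\delta=\varepsilon/(2N)$, and $I_i=[\frac{i-1}N+\delta,\frac iN-\delta]$ for $1\le i\le N$. Each $I_i$ has length $(1-\varepsilon)/N\le\varepsilon$, distinct ones are at distance at least $2\delta=\varepsilon/N$, and the total length is $1-\varepsilon$. So $(I_i)$ is an $(\varepsilon,\varepsilon/N)$-system.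

**Example 2 (the 0–1 distance).** If $d(x,y)=1$ for $x\ne y$, then every subset is closed, $\mathcal B$ is the power set, and the singletons $F_z=\{z\}$, $z\in S$, form an $(\varepsilon,\varepsilon)$-system for every $\varepsilon\in(0,1]$, with $H=S$.

**Example 3 (a mixture).** Let $Z_0$ be a set, $S=Z_0\times[0,1]$, with $d((z,u),(w,v))=|u-v|$ if $z=w$, and $=1$ otherwise. A set is open if and only if all its sections $\{u:(z,u)\in B\}$ are open, and every Borel set has Borel sections $B_z$. If $\kappa$ is a probability on all subsets of $Z_0$, then $\mu_0(B)=\int \mathrm{Leb}(B_z)\,\kappa(dz)$ is a probability on $\mathcal B$: there is no measurability to check, because every function on $Z_0$ is measurable. With the $I_i$ of Example 1, the sets $F_{z,i}=\{z\}\times I_i$ form an $(\varepsilon,\varepsilon/N)$-system for $\mu_0$. If $\kappa$ vanishes on singletons, then every $F_{z,i}$ has $\mu_0$-mass zero, while their union has mass $1-\varepsilon$.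

Now fatten the pieces. Put $O_z=\{x:d(x,F_z)<r/3\}$. These sets are open. They are pairwise disjoint, since a common point of $O_z$ and $O_w$ would give points of $F_z$ and $F_w$ at distance less than $2r/3$. Their diameter is at most $\varepsilon+2r/3\le 2\varepsilon$.

**Definition (label map).** Choose a symbol $*\notin Z$ and let $T=Z\cup\{*\}$. The label map $t:S\to T$ of the system is $t=z$ on $O_z$ and $t=*$ off $\bigcup_zO_z$.

We write $\mathcal P(T)$ for the power set of $T$. For $J\subset Z$ the set $t^{-1}(J)=\bigcup_{z\in J}O_z$ is open, and $t^{-1}(\{*\})$ is closed. Hence **every** subset of $T$ has a Borel preimage: $t$ is $\mathcal B/\mathcal P(T)$-measurable. So each probability $\mu$ on $\mathcal B$ has a label law $t_*\mu=\mu\circ t^{-1}$, which is a probability on the full power set of $T$. Two properties are immediate: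

$$\text{if } t(x)=t(y)\neq *,\ \text{ then } d(x,y)\le 2\varepsilon;\tag{1}$$

$$\text{if } x\in F_z \text{ and } d(x,y)<r/3,\ \text{ then } t(x)=t(y)=z.\tag{2}$$

In Example 2 we have $O_z=\{z\}$: the label map is the identity and $*$ is never used.

What is this for? Given random points $X_n$ and $X_0$, property (1) says that they are close as soon as they carry the same label in $Z$. So, to place random variables with prescribed laws close to each other, we may first make their labels agree, and then put points under the labels. The first task is a question about measures on a power set, where coupling is easy. The second task uses that all sets of labels are measurable.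

## 2. Convergence in $b$ and realizations that converge in probability

We want to replace laws that converge by random variables that converge. Let $(\mu_n)_{n\ge0}$ be probabilities on $\mathcal B$.

**Definition (Skorohod representation).** A Skorohod representation is available for $(\mu_n)$ if, on some probability space, there are $S$-valued random variables $X_n$, $n\ge0$, with $X_n\sim\mu_n$ for all $n\ge 0$ and $X_n\to X_0$ in probability.

For "in probability" to make sense, $d(X_n,X_0)$ should be measurable. This holds if $\sigma(d)\subset\mathcal B\otimes\mathcal B$, where $\sigma(d)$ is the $\sigma$-field on $S\times S$ generated by $(x,y)\mapsto d(x,y)$. The condition holds, for instance, when $S$ is separable, or when $d$ is the uniform distance on a space of cadlag functions. Without the condition we use outer probability, $P^*(A)=\inf\{P(B):B\supset A\text{ measurable}\}$; the infimum is attained. We say that $X_n\to X_0$ in outer probability if $P^*(d(X_n,X_0)>\delta)\to0$ for every $\delta>0$.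

**Definition (bounded Lipschitz metric).** $b(\mu,\nu)=\sup_f\left|\int f\,d\mu-\int f\,d\nu\right|$, the supremum over $f:S\to[-1,1]$ with $|f(x)-f(y)|\le d(x,y)$ for all $x,y$.

**Example 4.** For point masses, $b(\delta_x,\delta_y)=\min\{d(x,y),2\}$. The bound $\le$ is clear, and $f=\min\{d(\cdot,y),2\}-1$ attains it.

**Example 5.** For the 0–1 distance, $b(\mu,\nu)=\sup_A|\mu(A)-\nu(A)|$. The admissible $f$ have oscillation at most $1$; subtracting $\inf f$ does not change $\int f\,d\mu-\int f\,d\nu$, so we may take $0\le f\le1$, and then the difference is at most $(\mu-\nu)^+(S)=\sup_A(\mu(A)-\nu(A))$. Indicators are admissible, so equality holds.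

**Definition (separable probability).** $\mu$ is separable if $\mu(A)=1$ for some separable $A\in\mathcal B$. For the 0–1 distance, separable sets are the countable ones, so $\mu$ is separable exactly when it is carried by a countable set.

The following is known. (i) (Skorohod) If $\mu_n\to\mu_0$ weakly and $\mu_0$ is separable, a representation exists, even with almost uniform convergence; and $b(\mu_n,\mu_0)\to0$ implies weak convergence, so $b$-convergence to a separable limit is settled. (ii) A representation exists if $W(\mu_n,\mu_0)\to0$. Here a probability $P$ on $\mathcal B\otimes\mathcal B$, with coordinate projections $X,Y$, is called disintegrable if there are probabilities $\alpha(x)$ on $\mathcal B$, with $x\mapsto\alpha(x)(B)$ measurable for each $B$, such that $P(X\in A,Y\in B)=\int_A\alpha(x)(B)\,P\circ X^{-1}(dx)$; $W_0(\mu,\nu)$ is the infimum of $E_P\{1\wedge d(X,Y)\}$ over disintegrable $P$ with marginals $\mu,\nu$; and $W(\mu,\nu)=\frac12(W_0(\mu,\nu)+W_0(\nu,\mu))$. For example, $\mu\times\nu$ is disintegrable with $\alpha(x)=\nu$. (iii) A representation exists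 for the 0–1 distance when $b(\mu_n,\mu_0)\to0$. (iv) For weakly convergent sequences a representation may fail when $\mu_0$ is not separable, provided non-separable Borel probabilities exist.

The problem, posed under "Skorohod Representation Theorem Via Disintegrations" (http://dem-web.unipv.it/web/docs/dipeco/quad/ps/RePEc/pav/wpaper/q104.pdf), assumes that non-separable Borel probabilities exist and asks: if $\sigma(d)\subset\mathcal B\otimes\mathcal B$ and $\mu_0$ is not separable, does $b(\mu_n,\mu_0)\to0$ always suffice? The answer is yes. We work in ZFC; facts (i)–(iii) will not be used.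

**Theorem A.** Let $(S,d)$ be a metric space with $\sigma(d)\subset\mathcal B\otimes\mathcal B$ and $(\mu_n)_{n\ge0}$ probabilities on $\mathcal B$. A Skorohod representation is available for $(\mu_n)$ if and only if $b(\mu_n,\mu_0)\to0$. Without the assumption $\sigma(d)\subset\mathcal B\otimes\mathcal B$, the same holds with "$X_n\to X_0$ in outer probability".

**Necessity.** This half needs only the definitions. Let $X_n\to X_0$ in outer probability, let $f:S\to[-1,1]$ be 1-Lipschitz and $\delta>0$. Choose a measurable $A\supset\{d(X_n,X_0)>\delta\}$ with $P(A)=P^*(d(X_n,X_0)>\delta)$. Off $A$ we have $|f(X_n)-f(X_0)|\le\delta$, and on $A$ it is at most $2$. Hence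
$$\left|\int f\,d\mu_n-\int f\,d\mu_0\right|\le\delta+2P^*(d(X_n,X_0)>\delta).$$
The bound does not depend on $f$. Take the supremum over $f$, let $n\to\infty$ and then $\delta\to0$: $b(\mu_n,\mu_0)\to0$.

The rest of Sections 3–8 is the sufficiency. We first do the simplest case by hand, with one textbook fact.

**Fact 1 (lattice infimum).** Let $(\sigma_n)$ be countably many finite measures on one measurable space, one of them being $\sigma_0$. They have a largest common minorant $\bigwedge_n\sigma_n$. If $\lambda$ is a finite measure dominating all of them and $h_n=d\sigma_n/d\lambda$, its density is $\inf_nh_n$: a measure $\rho$ below all $\sigma_n$ has a density below every $h_n$ a.e., hence below the countable infimum. For two measures and any measurable $Z$,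
$$(\sigma\wedge\tau)(Z)=\inf_{J\subset Z}\,[\sigma(Z\setminus J)+\tau(J)],\tag{3}$$
with $J$ measurable. Indeed $\le$ is clear, and $J=\{z\in Z:d\tau/d\lambda\le d\sigma/d\lambda\}$ gives equality. For instance, on two points with $\sigma=(\frac12,\frac12)$ and $\tau=(\frac14,\frac34)$, we get $\sigma\wedge\tau=(\frac14,\frac12)$.

**The 0–1 distance by hand.** Let $d$ be the 0–1 distance with $\sigma(d)\subset\mathcal B\otimes\mathcal B$. Put $\rho_n=\mu_n\wedge\mu_0$ and $g_n=d\rho_n/d\mu_0\in[0,1]$. By (3) and Example 5, $\rho_n(S)=1-\sup_J(\mu_n(J)-\mu_0(J))=1-b(\mu_n,\mu_0)$. Take independent $X_0\sim\mu_0$, $U$ uniform on $[0,1]$, and $V_n\sim(\mu_n-\rho_n)/(1-\rho_n(S))$ (any law if $\rho_n(S)=1$). Let $X_n=X_0$ if $U\le g_n(X_0)$ and $X_n=V_n$ otherwise. Then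
$$P(X_n\in B)=\int_Bg_n\,d\mu_0+(1-\rho_n(S))\,P(V_n\in B)=\rho_n(B)+(\mu_n-\rho_n)(B)=\mu_n(B),$$
and $P(X_n\ne X_0)\le1-\rho_n(S)=b(\mu_n,\mu_0)$. One $X_0$ and one $U$ serve all $n$ at once. In general we shall do exactly this with labels in place of points.

## 3. Finitely many pieces, and what weak convergence cannot see

Here is how one would proceed for a separable limit. Take an $(\varepsilon,r)$-system. A separable set $A$ of full $\mu_0$-measure meets only countably many $F_z$, since points chosen in different $A\cap F_z$ are at distance at least $r$. So up to small mass finitely many labels $Z_1\subset Z$ carry $\mu_0$. For each of them $\liminf_n\mu_n(O_z)\ge\mu_0(O_z)$, because $O_z$ is open. Hence the overlap of the label laws is at least $\sum_{z\in Z_1}\min\{\mu_n(O_z),\mu_0(O_z)\}$, which is eventually almost $1-\varepsilon$, and the labels can be coupled.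

For a non-separable $\mu_0$ this stops twice.

First, counting label by label may give nothing. In Example 3 with $\kappa$ vanishing on singletons, $t_*\mu_0$ gives mass zero to each label of $Z$, and the sum above is $0$ for any choice of $Z_1$. The overlap of the label laws must be computed by (3), with all sets $J$ of labels at once.

Second, with infinitely many labels weak convergence does not control that overlap. It gives $\liminf_n\mu_n(t\in J)\ge\mu_0(t\in J)$ for each fixed $J\subset Z$, as $t^{-1}(J)$ is open. But (3) takes, for each fixed $n$, the infimum over all $J$; we need the bound uniformly in $J$. With finitely many labels there are finitely many $J$ and the uniformity is free. With infinitely many it is not.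

The remedy is in the word "separated". For every $J$ there is a test function that separates $H_J$ from the complement of $t^{-1}(J)$, and all these functions have the same Lipschitz constant, which depends on $r$ only. Convergence in $b$ treats them all simultaneously. We need two lemmas: systems exist, and $b$ controls the overlap.

## 4. Every probability has separated systems

**Lemma 1.** For every $\varepsilon\in(0,1]$ there is an $(\varepsilon,r)$-system for $\mu_0$, for some $r>0$.

**Step 1: a partition into small sets.** Well-order $S$ by $\prec$. Let $U_z=\{x:d(x,z)<\varepsilon/2\}$ and $E_z=U_z\setminus\bigcup_{w\prec z}U_w$. Each $x$ lies in $U_x$, so there is a least $z$ with $x\in U_z$; for this $z$ alone $x\in E_z$. So the $E_z$ partition $S$. They are small, but not separated.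

**Step 2: shrink to create gaps.** For $n\ge1$ let
$$E_{z,n}=\{x:d(x,S\setminus U_z)\ge1/n\}\setminus\bigcup_{w\prec z}U_w,\qquad\text{with } d(x,\emptyset)=\infty.$$
This is a closed set minus an open set, hence closed. It is contained in $E_z$, so its diameter is at most $\varepsilon$. Let $z\prec w$, $x\in E_{z,n}$ and $y\in E_{w,n}$. Then $y\notin U_z$, since $U_z$ has been removed from $E_{w,n}$. So $d(x,y)\ge d(x,S\setminus U_z)\ge1/n$. Different pieces are therefore at distance at least $1/n$.

**Step 3: little mass is lost.** By the closedness argument of Section 1, $H_n=\bigcup_zE_{z,n}$ is closed, although the union may be uncountable. Since $U_z$ is open, $d(x,S\setminus U_z)>0$ for $x\in U_z$, so $E_{z,n}$ increases to $E_z$ as $n\to\infty$, for every $z$. Hence $H_n$ increases to $S$, and countable additivity gives $\mu_0(H_n)\ge1-\varepsilon$ for some $n$. For this $n$ take the nonempty $E_{z,n}$ as the pieces and $r=\min(1/n,\varepsilon)$. $\square$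

Countable additivity is applied to the single sequence $(H_n)$, never to the sum over $z$.

## 5. Closeness in $b$ forces the label laws to overlap

**Lemma 2.** Let $t$ be the label map of an $(\varepsilon,r)$-system for $\mu_0$. For every probability $\mu$ on $\mathcal B$,
$$(t_*\mu\wedge t_*\mu_0)(Z)\ \ge\ 1-\varepsilon-\frac{3\,b(\mu,\mu_0)}{r}.$$

**Step 1: one inequality for all $J$.** We compare $\mu(t\in J)$ with $\mu_0(H_J)$. Let $\emptyset\neq J\subset Z$ and $f(x)=(r/3-d(x,H_J))^+$. Then $f$ is 1-Lipschitz, $0\le f\le r/3\le1$, and $f=r/3$ on $H_J$. If $f(x)>0$ then $d(x,H_J)<r/3$, so $d(x,F_z)<r/3$ for some $z\in J$, that is, $x\in t^{-1}(J)$. Hence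
$$\tfrac r3\,\mu(t\in J)\ \ge\int f\,d\mu\ \ge\int f\,d\mu_0-b(\mu,\mu_0)\ \ge\ \tfrac r3\,\mu_0(H_J)-b(\mu,\mu_0).$$
Put $\sigma(J)=\mu_0(H_J)$ for $J\subset Z$. The $F_z$ are disjoint, and all $H_J$ are Borel, so $\sigma$ is a measure on $\mathcal P(Z)$. We have shown
$$t_*\mu(J)\ \ge\ \sigma(J)-\frac{3\,b(\mu,\mu_0)}r\qquad\text{for all } J\subset Z;\tag{4}$$
for $J=\emptyset$ it is trivial.

**Step 2: insert into the formula for the infimum.** As $H_J\subset t^{-1}(J)$, we have $\sigma\le t_*\mu_0$ on $\mathcal P(Z)$; also $\sigma(Z)=\mu_0(H)\ge1-\varepsilon$. By (3) and (4),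
$$(t_*\mu\wedge t_*\mu_0)(Z)\ge(\sigma\wedge t_*\mu)(Z)=\inf_{J\subset Z}[\sigma(Z\setminus J)+t_*\mu(J)]\ge\sigma(Z)-\frac{3\,b(\mu,\mu_0)}r. \qquad\square$$

So the label laws can be coupled as points were in the 0–1 case. What remains is to put random points $X_n\sim\mu_n$ under the coupled labels.

## 6. Placing points under prescribed labels

Suppose that on some $(\Omega_0,\mathcal G,P_0)$ we have labels $L_n$ with the law of $t_n$ under $\mu_n$. The sensible way to pick $X_n$ is: given $L_n=\ell$, draw $X_n$ from "$\mu_n(\cdot\mid t_n=\ell)$". If the label $\ell$ has positive mass, this is elementary. But the labels may all have mass zero, and then one needs a regular conditional distribution on $(S,\mathcal B)$ given the label. The textbook existence theorem asks for a Polish space, or a standard Borel one; our $S$ is an arbitrary metric space. The approach stops here.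

The way around: do not ask for conditional laws on all of $\mathcal B$. On a countably generated sub-$\sigma$-field they exist, because such a field is pulled back from the Cantor space. The resulting measures fit together, and any countable amount of information lives in one such field. One danger remains: the conditional law in the Cantor space might not respect the constraint $t_n(X_n)=L_n$. This is where the power set is needed. The next remark shows that the danger is real.

**Remark (smaller label fields do not suffice).** Let $N\subset[0,1]$ be such that $N$ and $N^c=[0,1]\setminus N$ both have Lebesgue outer measure $1$ (a Bernstein set, by the axiom of choice). Let $S=N$ with $\mu(N\cap B)=\mathrm{Leb}(B)$ for Borel $B$, and $\Omega_0=N^c$ with $P_0(N^c\cap B)=\mathrm{Leb}(B)$; these are probabilities by Fact 2 below. Take for labels $T=[0,1]$ with its Borel field only, $t:N\to T$ and $L:N^c\to T$ the inclusions. Both have law $\mathrm{Leb}$. But no $x\in N$ and $\omega_0\in N^c$ satisfy $t(x)=L(\omega_0)$: gluing is impossible. With the power set on $T$ this could not happen,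 since the law of $t$ would give mass $1$ to $N$ and the law of $L$ mass $0$.

**Fact 2 (pulling back a measure).** Let $Q$ be a probability on $(Y,\mathcal Y)$ and $\Theta:\Omega\to Y$ a map with $Q^*(\Theta(\Omega))=1$. Then $\Theta^{-1}(\Gamma)\mapsto Q(\Gamma)$ is a well-defined probability on $\{\Theta^{-1}(\Gamma):\Gamma\in\mathcal Y\}$. Indeed, if $\Theta^{-1}(\Gamma)=\Theta^{-1}(\Gamma')$, the complement of $\Gamma\triangle\Gamma'$ contains $\Theta(\Omega)$, so it has measure $1$ and $Q(\Gamma)=Q(\Gamma')$. If the sets $\Theta^{-1}(\Gamma_j)$ are disjoint, we may replace $\Gamma_j$ by $\Gamma_j\setminus\bigcup_{i<j}\Gamma_i$ without changing the preimages, and additivity follows from that of $Q$. When $\Theta$ is the inclusion of a subset $E$ with $Q^*(E)=1$, this is the trace of $Q$ on $E$.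

**Fact 3 (conditional laws in a Polish space).** If $t$ and $a$ are measurable maps from a probability space into a measurable space $T$ and a Polish space $C$, there is a kernel $(\alpha_\ell)_{\ell\in T}$ of probabilities on $\mathrm{Borel}(C)$ with $P(a\in D,\,t\in J)=\int_J\alpha_\ell(D)\,P\circ t^{-1}(d\ell)$ for all Borel $D$ and measurable $J$.

**Lemma 3.** Let $(\Omega_0,\mathcal G,P_0)$ be a probability space. For each $n\ge1$ let $T_n$ be a set, $t_n:S\to T_n$ be $\mathcal B/\mathcal P(T_n)$-measurable, $\tau_n=\mu_n\circ t_n^{-1}$, and $L_n:\Omega_0\to T_n$ be $\mathcal G/\mathcal P(T_n)$-measurable with $L_n\sim\tau_n$. Then there are a probability space $(\Omega,\mathcal A,P)$, a measurable $q:\Omega\to\Omega_0$ with $P\circ q^{-1}=P_0$, and measurable $X_n:\Omega\to(S,\mathcal B)$, $n\ge1$, with $X_n\sim\mu_n$ and $t_n(X_n)=L_n\circ q$ everywhere on $\Omega$.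

**Step 1: the space.** We build the constraint into the sample space. Let
$$\Omega=\{(\omega_0,(x_n)_{n\ge1})\in\Omega_0\times S^{\mathbb N}:\ t_n(x_n)=L_n(\omega_0)\ \text{for all } n\},$$
let $\mathcal A$ be the trace on $\Omega$ of $\mathcal G\otimes\mathcal B^{\otimes\mathbb N}$, and let $q,X_n$ be the coordinate maps. They are measurable, and $t_n(X_n)=L_n\circ q$ by definition. Only $P$ is missing. Heuristically, under $P$ the $x_n$ should be independent given $\omega_0$, with conditional laws $\mu_n(\cdot\mid t_n=L_n(\omega_0))$.

**Step 2: conditional laws on a countably generated field.** Here we pass to the Cantor space $\mathsf C=\{0,1\}^{\mathbb N}$. Let $\mathcal C=(\mathcal C_n)_{n\ge1}$ be a sequence of countably generated sub-$\sigma$-fields of $\mathcal B$, with $\mathcal C_n=\sigma(C_{n,i}:i\ge1)$. Put $a_n=(1_{C_{n,i}})_{i\ge1}:S\to\mathsf C$. The coordinate sets generate $\mathrm{Borel}(\mathsf C)$, so $a_n$ is measurable and $\mathcal C_n=a_n^{-1}(\mathrm{Borel}(\mathsf C))$. By Fact 3, applied to $t_n$ and $a_n$ on $(S,\mathcal B,\mu_n)$ with the field $\mathcal P(T_n)$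 on $T_n$, there are probabilities $\alpha_{n,\ell}$ on $\mathrm{Borel}(\mathsf C)$ with
$$\mu_n(a_n\in D,\ t_n\in J)=\int_J\alpha_{n,\ell}(D)\,\tau_n(d\ell),\qquad D\in\mathrm{Borel}(\mathsf C),\ J\subset T_n.\tag{5}$$
By a $\pi$–$\lambda$ argument, $\mu_n((a_n,t_n)\in\Gamma)=\int\alpha_{n,\ell}(\{u:(u,\ell)\in\Gamma\})\,\tau_n(d\ell)$ for all $\Gamma\in\mathrm{Borel}(\mathsf C)\otimes\mathcal P(T_n)$.

**Step 3: the conditional laws sit on the right fibers.** Let $E_{n,\ell}=a_n(t_n^{-1}\{\ell\})$, the set of codes of points with label $\ell$. It need not be Borel. We claim that $\alpha_{n,\ell}^*(E_{n,\ell})=1$ for $\tau_n$-a.e. $\ell$.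

Let $J_n$ be the set of $\ell$ for which this fails. For $\ell\in J_n$ some Borel set containing $E_{n,\ell}$ has $\alpha_{n,\ell}$-measure less than $1$; by outer regularity of finite Borel measures on $\mathsf C$, there is an open $V_\ell\supset E_{n,\ell}$ with $\alpha_{n,\ell}(V_\ell)<1$. For $\ell\notin J_n$ put $V_\ell=\mathsf C$. Let $(B_i)$ be a countable base of $\mathsf C$. An open set is the union of the base sets that it contains, so
$$\Gamma:=\{(u,\ell):u\in V_\ell\}=\bigcup_iB_i\times\{\ell:B_i\subset V_\ell\}\ \in\ \mathrm{Borel}(\mathsf C)\otimes\mathcal P(T_n).$$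
The $V_\ell$ were chosen arbitrarily, and nothing is known about the sets $\{\ell:B_i\subset V_\ell\}$; it is essential that every subset of $T_n$ is measurable. For every $x\in S$ we have $a_n(x)\in E_{n,t_n(x)}\subset V_{t_n(x)}$, that is, $(a_n(x),t_n(x))\in\Gamma$. By Step 2, $1=\int\alpha_{n,\ell}(V_\ell)\,\tau_n(d\ell)$. So $\alpha_{n,\ell}(V_\ell)=1$ for $\tau_n$-a.e. $\ell$, and hence $\tau_n(J_n)=0$.

**Step 4: products of sets of full outer measure.** We need the same for all $n$ jointly. Claim: if $\alpha_n$ are probabilities on $\mathrm{Borel}(\mathsf C)$ and $E_n\subset\mathsf C$ have $\alpha_n^*(E_n)=1$ for all $n$, then $(\bigotimes_n\alpha_n)^*(\prod_nE_n)=1$. By Fact 2, $\alpha_n$ has a trace on $E_n$, a probability giving $E_n\cap B$ the mass $\alpha_n(B)$. Let $Q$ be the product of these probabilities on $\prod_nE_n$. The inclusion $\prod_nE_n\to\mathsf C^{\mathbb N}$ is measurable, and the image of $Q$ agrees with $\bigotimes_n\alpha_n$ on rectangles, hence everywhere. So a measurable $\Gamma\supset\prod_nE_n$ satisfies $(\bigotimes_n\alpha_n)(\Gamma)=Q(\prod_nE_n)=1$.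

**Step 5: the measure $P_{\mathcal C}$ on the part of $\mathcal A$ that $\mathcal C$ sees.** On $\mathcal G\otimes\mathrm{Borel}(\mathsf C^{\mathbb N})$ let
$$M(\Gamma)=\int\Big(\bigotimes_n\alpha_{n,L_n(\omega_0)}\Big)(\Gamma_{\omega_0})\,P_0(d\omega_0),\qquad\Gamma_{\omega_0}=\{u:(\omega_0,u)\in\Gamma\}.$$
The integrand is measurable: each $\omega_0\mapsto\alpha_{n,L_n(\omega_0)}(D)$ is the composition of the $\mathcal G/\mathcal P(T_n)$-measurable $L_n$ with a function on $T_n$; this settles rectangles, and a $\pi$–$\lambda$ argument gives the rest. So $M$ is a probability. Let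
$$\Theta:\Omega\to\Omega_0\times\mathsf C^{\mathbb N},\qquad\Theta(\omega_0,(x_n))=(\omega_0,(a_n(x_n))_n).$$
By the definition of $\Omega$, $\Theta(\Omega)=\{(\omega_0,u):u_n\in E_{n,L_n(\omega_0)}\text{ for all }n\}$. Let $\Gamma\supset\Theta(\Omega)$ be measurable. By Step 3 and $L_n\sim\tau_n$, the events $\{L_n\in J_n\}$ are $P_0$-null, so for $P_0$-a.e. $\omega_0$ we have $\alpha^*_{n,L_n(\omega_0)}(E_{n,L_n(\omega_0)})=1$ for all $n$. For such $\omega_0$ the section $\Gamma_{\omega_0}$ contains $\prod_nE_{n,L_n(\omega_0)}$ and has measure $1$ by Step 4. So $M(\Gamma)=1$; that is, $M^*(\Theta(\Omega))=1$. In particular $\Omega\ne\emptyset$. By Fact 2, $P_{\mathcal C}(\Theta^{-1}(\Gamma)):=M(\Gamma)$ defines a probability on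
$$\mathcal A_{\mathcal C}:=\{\Theta^{-1}(\Gamma)\}=\text{the trace on }\Omega\text{ of }\mathcal G\otimes\bigotimes_n\mathcal C_n.$$
For $G\in\mathcal G$ and $B_i=a_i^{-1}(D_i)\in\mathcal C_i$, (5) says that $\ell\mapsto\alpha_{i,\ell}(D_i)$ is a version of $\mu_i(B_i\mid t_i=\ell)$. So
$$P_{\mathcal C}\big(\Omega\cap(G\times B_1\times\dots\times B_m\times S\times S\times\cdots)\big)=\int_G\prod_{i\le m}\mu_i(B_i\mid t_i=L_i(\omega_0))\,P_0(d\omega_0).\tag{6}$$

**Step 6: the pieces fit together.** The right side of (6) does not depend on the versions of the conditional probabilities: two versions differ on a $\tau_i$-null set, and $L_i\sim\tau_i$. Nor does it mention $\mathcal C$. Given $\mathcal C$ and $\mathcal C'$, put $\mathcal C_n''=\sigma(\mathcal C_n\cup\mathcal C_n')$, again countably generated. The sets in (6) with $B_i\in\mathcal C_i$ form a $\pi$-system that contains $\Omega$ and generates $\mathcal A_{\mathcal C}$; on it $P_{\mathcal C}$ and $P_{\mathcal C''}$ agree. So $P_{\mathcal C''}$ extends $P_{\mathcal C}$, and likewise $P_{\mathcal C'}$. Hence $P_{\mathcal C}$ and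 $P_{\mathcal C'}$ agree wherever both are defined.

Next, any sequence of sets in $\mathcal G\otimes\mathcal B^{\otimes\mathbb N}$ lies in a single $\mathcal G\otimes\bigotimes_n\mathcal C_n$. To see this, let $\mathcal U$ be the union of these fields over all $\mathcal C$. Given countably many sequences $\mathcal C^{j}=(\mathcal C^j_n)_n$, the fields $\mathcal C_n=\sigma(\bigcup_j\mathcal C_n^j)$ are countably generated. So countably many members of $\mathcal U$ always lie in one of the fields. In particular $\mathcal U$ is a $\sigma$-field; it contains all measurable rectangles, so it is $\mathcal G\otimes\mathcal B^{\otimes\mathbb N}$.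

Therefore $P(A):=P_{\mathcal C}(A)$ for any $\mathcal C$ with $A\in\mathcal A_{\mathcal C}$ is well defined on all of $\mathcal A$. It is countably additive, because a disjoint sequence in $\mathcal A$ lies in one $\mathcal A_{\mathcal C}$.

**Step 7: the marginals.** Taking all $B_i=S$ in (6) gives $P\circ q^{-1}=P_0$. Taking $G=\Omega_0$ and only $B_n=B$ different from $S$ gives
$$P(X_n\in B)=\int\mu_n(B\mid t_n=\ell)\,\tau_n(d\ell)=\mu_n(B).\qquad\square$$

## 7. The maximal coupling applied to labels

This section repeats the 0–1 argument of Section 2 with labels, and then applies Lemma 3. Suppose that for each $n\ge1$ we have a $\mathcal B/\mathcal P(T_n)$-measurable $t_n:S\to T_n$ and a measure $\rho_n$ on $\mathcal P(T_n)$ with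
$$\rho_n\le\tau_n:=\mu_n\circ t_n^{-1}\qquad\text{and}\qquad\rho_n\le\tau_{0,n}:=\mu_0\circ t_n^{-1}.$$
Let $g_n=d\rho_n/d\tau_{0,n}:T_n\to[0,1]$. Let $\pi_n=(\tau_n-\rho_n)/(1-\rho_n(T_n))$, or any probability on $\mathcal P(T_n)$ if $\rho_n(T_n)=1$, in which case $\rho_n=\tau_n$. Put
$$(\Omega_0,\mathcal G,P_0)=\Big(S\times[0,1]\times\prod_nT_n,\ \text{product }\sigma\text{-field},\ \mu_0\times\mathrm{Leb}\times\prod_n\pi_n\Big)$$
with coordinates $X_0,U,(V_n)$, where $T_n$ carries $\mathcal P(T_n)$. Set
$$L_n=t_n(X_0)\ \text{ if }U\le g_n(t_n(X_0)),\qquad L_n=V_n\ \text{ otherwise}.$$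
This is $\mathcal G/\mathcal P(T_n)$-measurable. Since $U$ and $V_n$ are independent of $X_0$ and of each other,
$$P_0(L_n\in J)=\int_Jg_n\,d\tau_{0,n}+(1-\rho_n(T_n))\,\pi_n(J)=\rho_n(J)+\tau_n(J)-\rho_n(J)=\tau_n(J).$$
So Lemma 3 applies. It gives $X_n\sim\mu_n$, $n\ge1$, with $t_n(X_n)=L_n$, on a space where $X_0$ and $U$ (composed with $q$, which we suppress) still have their joint law; in particular $X_0\sim\mu_0$. With $G_n=\{U\le g_n(t_n(X_0))\}$ we have
$$t_n(X_n)=t_n(X_0)\ \text{ on }G_n,\qquad P(G_n,\ t_n(X_0)\in J)=\int_Jg_n\,d\tau_{0,n}=\rho_n(J)\quad(J\subset T_n).\tag{7}$$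

## 8. Letting the systems refine: sufficiency in Theorem A

Let $b_n=b(\mu_n,\mu_0)\to0$.

**Step 1: choose the resolution for each $n$.** A finer system makes (1) better, but its separation $r$ may be tiny, and Lemma 2 then needs smaller $b_n$. So we refine slowly. For $k\ge1$ take a $(2^{-k},r_k)$-system for $\mu_0$ by Lemma 1, with labels $T^k=Z^k\cup\{*\}$ and label map $t^k$. Let $k(n)$ be the largest $k\le n$ with $3b_n\le2^{-k}r_k$, and $k(n)=1$ if there is none. For fixed $K$ we have $3b_n\le2^{-K}r_K$ and $n\ge K$ for all large $n$, hence $k(n)\ge K$. So $k(n)\to\infty$, and $3b_n\le2^{-k(n)}r_{k(n)}$ for all large $n$.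

**Step 2: couple.** Apply Section 7 with $t_n=t^{k(n)}$ and $\rho_n$ the restriction to $Z^{k(n)}$ of $(t_n)_*\mu_n\wedge(t_n)_*\mu_0$ (so $\rho_n$ gives no mass to $*$). On the event $G_n\cap\{t_n(X_0)\neq*\}$, (7) gives $t_n(X_n)=t_n(X_0)\in Z^{k(n)}$, and then (1) gives $d(X_n,X_0)\le2\cdot2^{-k(n)}$. By (7) with $J=Z^{k(n)}$ and Lemma 2, this event has probability
$$\rho_n(Z^{k(n)})\ \ge\ 1-2^{-k(n)}-\frac{3b_n}{r_{k(n)}}\ \ge\ 1-2\cdot2^{-k(n)}\qquad\text{for all large }n.$$

**Step 3: conclude.** So $P^*(d(X_n,X_0)>2\cdot2^{-k(n)})\le2\cdot2^{-k(n)}\to0$, and $X_n\to X_0$ in outer probability. If $\sigma(d)\subset\mathcal B\otimes\mathcal B$, then $d(X_n,X_0)$ is measurable and $X_n\to X_0$ in probability. Together with the necessity in Section 2, Theorem A is proved. $\blacksquare$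

In particular the statement in the problem is true, for separable and non-separable $\mu_0$ alike.

**Remark (quantitative form).** Using Section 7 for a single $\mu$ with one fixed system, the same argument shows: if $\mu_0$ has an $(\varepsilon,r)$-system, then each $\mu$ can be coupled with $\mu_0$ so that $d(X,X_0)\le2\varepsilon$ outside an event of probability at most $\varepsilon+3b(\mu,\mu_0)/r$.

## 9. Common overlap of the tails and almost uniform convergence

In Section 8 the good events $G_n$ change with $n$. To have $X_n$ stay close to $X_0$ for all large $n$ simultaneously, one event should serve many $n$. So we need a part of the label law common to $\mu_0$ and to all $\mu_n$ with $n\ge m$.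

**Definition (almost uniform convergence).** $X_n\to X_0$ almost uniformly if for every $\eta>0$ there is a measurable $A$ with $P(A)\ge1-\eta$ and $\sup_Ad(X_n,X_0)\to0$.

For example, on $[0,1]$ with Lebesgue measure, $X_n(\omega)=\omega^n\to0$ almost uniformly: take $A=[0,1-\eta]$. If $\sigma(d)\subset\mathcal B\otimes\mathcal B$, almost uniform convergence is equivalent to a.s. convergence, by Egorov's theorem.

For a system with label map $t$, let (Fact 1)
$$\rho^{(m)}=\bigwedge_{n=0\text{ or }n\ge m}t_*\mu_n.$$
It increases with $m$. For example, if $\mu_n=\mu_0$ for all $n\ge m$, then $\rho^{(m)}=t_*\mu_0$.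

**Theorem B.** For any metric space and any $(\mu_n)_{n\ge0}$ the following are equivalent:

1. there are $X_n\sim\mu_n$ $(n\ge0)$ on one probability space with $X_n\to X_0$ almost uniformly;
2. for every $\varepsilon\in(0,1]$ and every $(\varepsilon,r)$-system for $\mu_0$, $\lim_m\rho^{(m)}(Z)\ge1-\varepsilon$;
3. for every $\varepsilon\in(0,1]$ some $(\varepsilon,r)$-system for $\mu_0$ has $\lim_m\rho^{(m)}(Z)\ge1-2\varepsilon$.

**Step 1: 1 implies 2.** We exhibit a common minorant. Given $\eta>0$, take $A$ with $P(A)\ge1-\eta$ and $m$ such that $d(X_n,X_0)<r/3$ on $A$ for all $n\ge m$. By (2), $t(X_n)=t(X_0)\in Z$ on $A\cap\{X_0\in H\}$ for $n\ge m$. Put $\rho(J)=P(A,\ X_0\in H,\ t(X_0)\in J)$. This measure satisfies $\rho\le t_*\mu_0$; for $n\ge m$ we may replace $t(X_0)$ by $t(X_n)$, so also $\rho\le t_*\mu_n$. Hence $\rho\le\rho^{(m)}$ and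
$$\rho^{(m)}(Z)\ge\rho(Z)=P(A,\ X_0\in H)\ge1-\eta-\varepsilon.$$
Let $\eta\to0$.

**Step 2: 2 implies 3.** Systems exist by Lemma 1, and $1-\varepsilon\ge1-2\varepsilon$.

**Step 3: 3 implies 1.** We use one label map and one minorant for a whole block of indices. For $k\ge1$ take a system as in 3 for $\varepsilon=2^{-k}$, with label map $t^k:S\to Z^k\cup\{*\}$, and choose $m_1<m_2<\cdots$ such that
$$\rho_k:=\Big(\bigwedge_{n=0\text{ or }n\ge m_k}t^k_*\mu_n\Big)\Big|_{Z^k}\quad\text{has mass}\ \ge1-3\cdot2^{-k}.$$
Apply Section 7 with $t_n=t^k$ and $\rho_n=\rho_k$ for $m_k\le n<m_{k+1}$; for $n<m_1$ use a one-point label set and $\rho_n=0$. The conditions $\rho_n\le\tau_n$ and $\rho_n\le\tau_{0,n}$ hold, since $n\ge m_k$ in the $k$-th block.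

In the $k$-th block, $g_n=d\rho_k/d(t^k_*\mu_0)$ does not depend on $n$; use the same version $g^k$ for all these $n$, with $g^k(*)=0$. Then $G_n=\{U\le g^k(t^k(X_0))\}=:G^k$ is one event for the whole block. By (7), $P(G^k)=\rho_k(Z^k)\ge1-3\cdot2^{-k}$. On $G^k$ minus the null event $\{U=0\}$ we have $t^k(X_0)\ne*$, so by (7) and (1), $d(X_n,X_0)\le2\cdot2^{-k}$ for all $m_k\le n<m_{k+1}$. Let $A_K=\bigcap_{k\ge K}G^k\setminus\{U=0\}$. Then $P(A_K)\ge1-\sum_{k\ge K}3\cdot2^{-k}=1-6\cdot2^{-K}$, and on $A_K$ we have $d(X_n,X_0)\le2\cdot2^{-k}$ for every $k\ge K$ and every $n$ in the $k$-th block. So $\sup_{A_K}d(X_n,X_0)\to0$. As $K$ is arbitrary, $X_n\to X_0$ almost uniformly. $\square$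

**Corollary (fact (i)).** If $\mu_n\to\mu_0$ weakly and $\mu_0$ is separable, then condition 2 of Theorem B holds; so there is a representation with $X_n\to X_0$ almost uniformly.

**Proof.** Take an $(\varepsilon,r)$-system and $\eta>0$. As in Section 3, a separable set of full $\mu_0$-measure meets only countably many $F_z$, and these carry $\mu_0(H)\ge1-\varepsilon$. So there is a finite $Z_1\subset Z$ with $\sum_{z\in Z_1}\mu_0(O_z)\ge\sum_{z\in Z_1}\mu_0(F_z)\ge1-\varepsilon-\eta$. The measure
$$\sum_{z\in Z_1}\min\Big\{\mu_0(O_z),\inf_{n\ge m}\mu_n(O_z)\Big\}\,\delta_z$$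
is below $t_*\mu_0$ and below $t_*\mu_n$ for $n\ge m$, hence below $\rho^{(m)}$. Since $O_z$ is open, $\liminf_n\mu_n(O_z)\ge\mu_0(O_z)$ (portmanteau theorem). Letting $m\to\infty$ in the finite sum, $\lim_m\rho^{(m)}(Z)\ge\sum_{z\in Z_1}\mu_0(O_z)\ge1-\varepsilon-\eta$. Let $\eta\to0$. $\square$

## 10. A non-separable limit with no almost sure representation

**Proposition C.** If a non-separable probability exists on some space as in the problem, then there are such a space and $(\mu_n)$ with $\mu_0$ non-separable and $b(\mu_n,\mu_0)\to0$, for which no representation with $X_n\to X_0$ a.s. exists. So "in probability" in Theorem A cannot be improved.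

Let $\mu$ be a non-separable probability on $(S',\mathcal B')$ with $\sigma(d')\subset\mathcal B'\otimes\mathcal B'$.

**Step 1: $S'$ has at most the cardinality $\mathfrak c$ of the continuum.** This will give enough measurable sets in product spaces. The diagonal $\{d'=0\}$ is in $\mathcal B'\otimes\mathcal B'$, hence in $\sigma(A_i\times B_i:i\ge1)$ for some countable collection $A_i,B_i\in\mathcal B'$. Suppose that $x\ne y$ belong to the same sets among the $A_i$ and $B_i$. Then $(x,x)$ and $(x,y)$ belong to the same rectangles $A_i\times B_i$, hence to the same members of the generated $\sigma$-field. But $(x,x)$ is on the diagonal and $(x,y)$ is not. So $x\mapsto(1_{A_i}(x),1_{B_i}(x))_i$ is injective, and $|S'|\le\mathfrak c$.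

**Step 2: a diffuse probability on a power set.** We find it among the label laws. For each $k$ take a $(2^{-k},r_k)$-system $(F^k_z)_{z\in Z_k}$ for $\mu$ (Lemma 1), and let $\sigma_k(J)=\mu(H^k_J)$ for $J\subset Z_k$. Suppose every $\sigma_k$ were concentrated on a countable $J_k$. Let $G_k=H^k_{J_k}$, a closed set with $\mu(G_k)=\sigma_k(Z_k)\ge1-2^{-k}$. By Borel–Cantelli, $A=\bigcup_j\bigcap_{k\ge j}G_k$ has $\mu(A)=1$. For each $j$ and each $k\ge j$, the set $\bigcap_{k'\ge j}G_{k'}$ is covered by countably many sets of diameter at most $2^{-k}$; so it is separable. Hence $A$ is separable, a contradiction.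

So some $\sigma_k$ is not concentrated on a countable set. The set of $z$ with $\sigma_k\{z\}>0$ is countable; the part of $\sigma_k$ off this set is nonzero and vanishes on singletons. Normalize it to a probability $\mu_0$ on $\mathcal P(Z)$, $Z=Z_k$, that vanishes on singletons. The $F_z^k$ are nonempty and disjoint, so $|Z|\le|S'|\le\mathfrak c$. Fix an injective $\iota=(\iota_i)_{i\ge1}:Z\to\{0,1\}^{\mathbb N}$.

**Step 3: equal partitions of $Z$.** For each $m\ge2$ we split $Z$ into $m$ sets of $\mu_0$-measure $1/m$. The function $h(z)=\sum_i2\cdot3^{-i}\iota_i(z)$ maps $Z$ injectively into $[0,1]$. For each real $s$ the set $\{h=s\}$ has at most one point, so $\mu_0(h=s)=0$. Hence $F(s)=\mu_0(h\le s)$ is continuous, and $F\circ h$ is uniformly distributed on $[0,1]$ under $\mu_0$. Split $[0,1]$ into $m$ intervals of length $1/m$ and take their preimages under $F\circ h$.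

**Step 4: the space and the sequence.** Give $Z$ the 0–1 distance, so that $\mathcal B=\mathcal P(Z)$. The complement of the diagonal is the union over $i$ of $\{\iota_i=0\}\times\{\iota_i=1\}$ and $\{\iota_i=1\}\times\{\iota_i=0\}$, by injectivity of $\iota$. So the diagonal is in $\mathcal B\otimes\mathcal B$, and $\sigma(d)\subset\mathcal B\otimes\mathcal B$. Separable sets are countable, hence $\mu_0$-null; so $\mu_0$ is non-separable.

List the sets of Step 3, first those for $m=2$, then for $m=3$, and so on, as $A_1,A_2,\dots$. Then $\mu_0(A_n)\to0$, while every point of $Z$ lies in infinitely many $A_n$, one for each $m$. Let $\mu_n=\mu_0(\cdot\mid A_n^c)$; note $\mu_0(A_n^c)\ge\frac12$. With $p=\mu_0(A_n)$ we have $\mu_0=(1-p)\mu_n+p\,\mu_0(\cdot\mid A_n)$, so for $|f|\le1$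
$$\left|\int f\,d\mu_n-\int f\,d\mu_0\right|=p\left|\int f\,d\mu_n-\int f\,d\mu_0(\cdot\mid A_n)\right|\le2p.$$
Thus $b(\mu_n,\mu_0)\le2\mu_0(A_n)\to0$.

**Step 5: no a.s. convergence.** Let $X_n\sim\mu_n$ with $X_n\to X_0$ a.s. For the 0–1 distance this means that a.s. $X_n=X_0$ for all large $n$. Since $\mu_n(A_n)=0$, a.s. $X_n\notin A_n$ for every $n$. So a.s. $X_0\notin A_n$ for all large $n$. But every point of $Z$ lies in infinitely many $A_n$, a contradiction. $\square$

**Remark (the example seen through Theorem B).** Take the system of singletons with any $\varepsilon<1$, so that labels are points. For $n\ge m$ we have $\rho^{(m)}(A_n)\le\mu_n(A_n)=0$, and the union of the $A_n$ with $n\ge m$ is all of $Z$. So $\rho^{(m)}=0$ for every $m$, and condition 2 fails as badly as it can, although each single overlap $(\mu_n\wedge\mu_0)(Z)$ equals $1-\mu_0(A_n)$, since $\mu_n=\mu_0/\mu_0(A_n^c)\ge\mu_0$ on $A_n^c$ and $\mu_n=0$ on $A_n$.
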